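\title{Centralizers of non-extendible roots of $\Delta^2/\Delta_I^2$ in braid groups of finite Coxeter groups}

\begin{abstract}
Let $W$ be a finite Coxeter group with braid monoid $B^+$, let $I$ be a set of simple reflections, and let $w\in B^+$ be a non-extendible $d$-th root of $\Delta^2/\Delta_I^2$. We prove that the enveloping group of the monoid of $I$-reduced positive braids that normalize $I$ and commute with $w$ is the braid group of the complex reflection group $N_W(wW_I)/W_I$ acting on the $e^{2\pi i/d}$-eigenspace of $w$, as conjectured in \emph{Foundations of Garside Theory}. The proof identifies the group generated by the $I$-reduced braids normalizing $I$ with the fundamental group of an orbit space of a hyperplane complement, in which $\Delta^2/\Delta_I^2$ is the full twist. The centralizer of $w$ is then computed by Bessis' theorem on roots of the full twist, applied to an auxiliary real reflection group, or, in eight exceptional cases, by Smith theory.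
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $(W,S)$ be a finite Coxeter system with length function $\ell$. Let $V_{\mathbb R}$ be its reflection representation, of dimension $|S|$, with a $W$-invariant scalar product, and let $V=V_{\mathbb R}\otimes\mathbb C$. The braid group $B$ and the braid monoid $B^+$ (the Artin--Tits group and monoid of $W$) are defined by the generators $S$ and the relations $sts\cdots=tst\cdots$, where both sides have as many letters as the order of $st$ in $W$. The monoid $B^+$ embeds in $B$. We write $x\mapsto\bar x$ for the map $B\to W$, and $\ell$ also for the homomorphism $B\to\mathbb Z$ sending every $s\in S$ to $1$. All reduced words for an element $u\in W$ give the same element $\mathbf u\in B^+$, the \emph{reduced lift} of $u$. For $J\subseteq S$ let $W_J$ and $B_J^+$ be the subgroup of $W$ and the submonoid of $B^+$ generated by $J$, let $w_J$ be the longest element of $W_J$, and let $\Delta_J$ be its reduced lift, the Garside element of $B_J^+$. Put $w_0=w_S$ and $\Delta=\Delta_S$. We write $\Delta^2/\Delta_J^2$ for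 $\Delta_J^{-2}\Delta^2$, which lies in $B^+$.

Fix $I\subseteq S$. An element $x\in B^+$ is \emph{$I$-reduced} if no $s\in I$ left-divides it, that is, $x\notin sB^+$ for all $s\in I$. Put
\[
M_I=\{x\in B^+ : xIx^{-1}=I \text{ and } x \text{ is } I\text{-reduced}\},\qquad z=\Delta^2/\Delta_I^2 ,
\]
where $xIx^{-1}=I$ means that conjugation by $x$ permutes $I$. We shall see that $M_I$ is a submonoid of $B^+$ containing $z$.

Fix an integer $d\ge1$ and put $\zeta_d=e^{2\pi i/d}$. A \emph{$d$-th root of $\Delta^2/\Delta_I^2$} is an element $w\in M_I$ with $w^d=z$. As in \cite[Proposition 4.6(ii)]{FGT}, such a root is \emph{extendible} if there are a proper subset $J\subsetneq I$ and an element $v\in B_I^+$ with $(vw)^d=\Delta^2/\Delta_J^2$. The image $\bar w$ normalizes $W_I$. Put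
\[
V_d=\ker(\bar w-\zeta_d)\subseteq V,\qquad N_W(\bar wW_I)=\{v\in W: v\,\bar wW_I\,v^{-1}=\bar wW_I\},
\]
and for a subset $Y\subseteq V$ let $C_W(Y)$ be the subgroup of $W$ fixing $Y$ pointwise. The following facts are known, and we take them for granted. A $d$-th root $w$ of $\Delta^2/\Delta_I^2$ is not extendible if and only if
\begin{itemize}
\item[(E1)] $C_W(V_d)=W_I$, and
\item[(E2)] $V_d$ has maximal dimension among the $\zeta_d$-eigenspaces of elements of $W$.
\end{itemize}
In that case $N_W(\bar wW_I)$ stabilizes $V_d$, and $N_W(\bar wW_I)/W_I$ acts faithfully on $V_d$ as a complex reflection group.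

Recall that a reflection of a complex vector space $U$ is a nontrivial element of finite order of $GL(U)$ fixing a hyperplane pointwise, and that a complex reflection group is a finite group $\Gamma\subset GL(U)$ generated by reflections. Its \emph{braid group} is $B(\Gamma)=\pi_1(U^{\mathrm{reg}}/\Gamma)$, where $U^{\mathrm{reg}}$ is the complement of the reflecting hyperplanes of $\Gamma$. The \emph{enveloping group} of a monoid $M$ is the group, equipped with a homomorphism from $M$, through which every homomorphism from $M$ to a group factors uniquely. Conjecture 4.9 of \cite{FGT} is the following statement, which we prove.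

\begin{theorem}\label{thm:main}
Let $W$ be a finite Coxeter group and $w$ a $d$-th root of $\Delta^2/\Delta_I^2$ that is not extendible. Then the enveloping group of the monoid
\[
\{x\in B^+ : xw=wx,\ xIx^{-1}=I,\ x \text{ is } I\text{-reduced}\}
\]
is isomorphic to the braid group of the complex reflection group $N_W(\bar wW_I)/W_I$ on $V_d$.
\end{theorem}

\subsection{Why this is the answer to expect}\label{sec:why}

For $I=\emptyset$ we have $M_I=B^+$ and $z=\Delta^2$, no root is extendible, and the enveloping group in Theorem~\ref{thm:main} is the centralizer of $w$ in $B$ (Lemma~\ref{lem:envelope}). For irreducible $W$ the statement is then Bessis' theorem on roots of the full twist (Theorem~\ref{thm:bessis}). For general $I$ there is a similar geometric picture, in which $V$ is replaced by the subspace fixed by $W_I$.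

Let $\Pi=\{\alpha_s:s\in S\}$ be the simple roots and $\Pi_J=\{\alpha_s:s\in J\}$. Put
\[
L_{\mathbb R}=V_{\mathbb R}^{W_I},\qquad L=L_{\mathbb R}\otimes\mathbb C,\qquad N_I=\{n\in W:n\Pi_I=\Pi_I\},\qquad G=\langle M_I\rangle\subseteq B .
\]
Let $\mathcal A^L$ be the arrangement of the hyperplanes $H\cap L_{\mathbb R}$ of $L_{\mathbb R}$, where $H$ runs over the reflecting hyperplanes of $W$ not containing $L_{\mathbb R}$, and let $L^0\subseteq L$ be the complement of their complexifications. The points of $L^0$ are the points of $V$ whose fixer is exactly $W_I$, and $N_I\cong N_W(W_I)/W_I$ acts freely on them. Propositions~\ref{prop:group} and~\ref{prop:pi1} show that $x\mapsto\bar x$ maps $G$ to $N_I$, that $G\cong\pi_1(L^0/N_I)$, and that $z$ corresponds to the \emph{full twist} $t\mapsto e^{2\pi it}a$, $0\le t\le1$.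

This picture produces roots of $z$ from eigenvectors. Let $n\in N_I$ and $y\in L^0$ satisfy $ny=\zeta_dy$. The path $t\mapsto e^{2\pi it/d}y$ from $y$ to $ny$ is a loop $w_y$ in $L^0/N_I$, and $w_y^d$ is the full twist at $y$. If $c$ is a path in $E^0=\ker(n-\zeta_d)\cap L^0$ from $y$ to $\gamma y$ with $\gamma\in C_{N_I}(n)$, then $nc=\zeta_dc$, and the square $(s,t)\mapsto e^{2\pi is/d}c(t)$ shows that the loop defined by $c$ commutes with $w_y$. So there is a homomorphism $\pi_1(E^0/C_{N_I}(n))\to C_G(w_y)$. One guesses that every root of $z$ arises from an eigenvector and that such loops fill its centralizer. Under (E1) the eigenspace $V_d$ lies in $L$ and meets $L^0$, and $C_{N_I}(\bar w)\cong N_W(\bar wW_I)/W_I$ (Lemma~\ref{lem:normalizer}); this is how the braid group of Theorem~\ref{thm:main} enters.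

\subsection{Further results and outline}

Let $a(d)$ be the number of degrees of $W$ divisible by $d$; by Springer's theorem (Theorem~\ref{thm:springer}) condition (E2) says $\dim V_d=a(d)$. The proof uses neither the positivity of $w$ nor the particular root of unity $\zeta_d$, and gives the following stronger statement.

\begin{theorem}\label{thm:strong}
Let $w\in G$, not necessarily positive, satisfy $w^d=z^k$ with $\gcd(k,d)=1$. Let $E=\ker(\bar w-e^{2\pi ik/d})\subseteq V$, and assume $\dim E=a(d)$ and $C_W(E)=W_I$. Then $C_G(w)$ is isomorphic to the braid group of $N_W(\bar wW_I)/W_I$, acting as a reflection group on $E$.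
\end{theorem}

When the order of the root is a prime power, the guess of Section~\ref{sec:why} can be confirmed uniformly, up to a kernel, for all roots, extendible or not.

\begin{theorem}\label{thm:prime}
Let $I\subseteq S$ be arbitrary, $q$ a power of a prime $p$, and $w\in G$ with $w^q=z$. Put $E=\ker(\bar w-\zeta_q)\cap L$ and $E^0=E\cap L^0$. Then $E^0\neq\emptyset$ (equivalently, $C_W(E)=W_I$), and for suitable base points the homomorphism
\[
\pi_1\bigl(E^0/C_{N_I}(\bar w)\bigr)\longrightarrow\pi_1(L^0/N_I)=G
\]
induced by the inclusion has image exactly $C_G(w)$. Its kernel has no quotient isomorphic to $\mathbb Z/p$.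
\end{theorem}

Section~\ref{sec:examples} treats two small cases by hand, and Section~\ref{sec:background} recalls the results we use. Section~\ref{sec:ribbons} gives the topological description of $G$, and Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and~\ref{thm:strong} to one statement about $C_G(w)$. Section~\ref{sec:tools} develops two ways of computing $C_G(w)$ and proves Theorem~\ref{thm:prime}. Section~\ref{sec:cases} goes through the irreducible types and shows that one of the two ways always applies; the groups that occur are listed in Section~\ref{sec:explicit}.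

\section{Two small cases}\label{sec:examples}

\begin{example}[the hypothesis cannot be dropped]\label{ex:S3}
Let $W=\mathfrak S_3$, $I=\{s_1\}$, $d=1$. We have $\Delta^2=s_1(s_2s_1^2s_2)s_1$, and since $\Delta^2$ is central, $\Delta^2=s_1^2(s_2s_1^2s_2)$. So $w=z=s_2s_1^2s_2$ commutes with $s_1$. No braid relation applies to the word $s_2s_1s_1s_2$, so $w$ is $I$-reduced. Thus $w$ is a first root of $\Delta^2/\Delta_I^2$, and it is extendible: take $J=\emptyset$ and $v=s_1^2$. Here $\bar w=1$ and $N_W(\bar wW_I)=N_W(W_I)=W_I$, so $N_W(\bar wW_I)/W_I$ and its braid group are trivial. But the monoid of Theorem~\ref{thm:main} contains $w$, and $\ell$ extends to a homomorphism from its enveloping group to $\mathbb Z$ with $w\mapsto4$. So the enveloping group is not trivial. The condition that fails is (E1): $V_1=V$ is not contained in the line $L$.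
\end{example}

\begin{example}[type $B_3$, $d=4$]\label{ex:B3}
Let $W$ be the group of signed permutations of $x_1,x_2,x_3$, with simple roots $e_1-e_2$, $e_2-e_3$, $e_3$ and simple reflections $s_1,s_2,s_3$, and let $I=\{s_3\}$. Then $L_{\mathbb R}$ is the plane $x_3=0$, the arrangement $\mathcal A^L$ consists of the lines $x_1=0$, $x_2=0$, $x_1=\pm x_2$, and $N_I$ is the group $W(B_2)$ of signed permutations of $x_1,x_2$. Put
\[
\sigma=s_1,\qquad\tau=s_2s_3s_2,\qquad w=\sigma\tau .
\]
Both $\sigma$ and $\tau$ commute with $s_3$ in $B^+$, the second by the relation $s_2s_3s_2s_3=s_3s_2s_3s_2$. The image $\bar\tau$ changes the sign of $x_2$, so $\bar w$ is the quarter turn $(x_1,x_2,x_3)\mapsto(-x_2,x_1,x_3)$. The words $\sigma\tau\sigma\tau$ and $\tau\sigma\tau\sigma$ have $8$ letters, and both have image $\mathrm{diag}(-1,-1,1)=s_3w_0$, of length $9-1=8$. Hence both equal $\Delta_I^{-1}\Delta$. As $w_0=-1$, the element $\Delta$ is central, and $w^4=(\Delta_I^{-1}\Delta)^2=z$. The word $s_1s_2s_3s_2$ is reduced and $\bar w$ fixes the root $e_3$, so $\ell(s_3\bar w)>\ell(\bar w)$ and $w$ is $I$-reduced.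 Thus $w$ is a fourth root of $\Delta^2/\Delta_I^2$.

The eigenspace is $V_4=\mathbb C\,(i,1,0)$. The only reflecting hyperplane containing it is $x_3=0$, which gives (E1), and a real $3\times3$ matrix has the eigenvalue $i$ at most once, which gives (E2). So $w$ is not extendible. The centralizer of $\bar w$ in the dihedral group $N_I$ is $\langle\bar w\rangle$, acting on $V_4$ by the fourth roots of unity, and its braid group is $\pi_1(\mathbb C^*/\langle i\rangle)\cong\mathbb Z$.

Section~\ref{sec:ribbons} shows that elements of $M_I$ are sequences of wall crossings in $\mathcal A^L$, starting in the chamber $D_0=\{x_1>x_2>0\}$, and that the only relations in $G$ identify shortest sequences with the same ends. Here $N_I$ permutes the eight chambers simply transitively, crossing a diagonal gives $\sigma$, crossing an axis gives $\tau$, and only opposite chambers are joined by two shortest sequences (Figure~\ref{fig:B3}). Hence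
\[
G=\langle\sigma,\tau\mid\sigma\tau\sigma\tau=\tau\sigma\tau\sigma\rangle=\langle\sigma,w\mid w^2=\sigma^{-1}w^2\sigma\rangle .
\]
So $w^2$ is central and $G/\langle w^2\rangle$ is the free product $\mathbb Z*\mathbb Z/2$ of the groups generated by $\sigma$ and $w$. In a free product, an element commuting with a nontrivial element of a factor lies in that factor. Therefore $C_G(w)=\langle w\rangle\cong\mathbb Z$, as Theorem~\ref{thm:main} predicts.

Both methods of the general proof are visible here. First, $\mathcal A^L$ is the arrangement of a real reflection group on $L_{\mathbb R}$, namely $W(B_2)$; so $G$ is itself a braid group, $w$ is a root of its full twist, and Bessis' theorem computes $C_G(w)$. Second, $d=4$ is a prime power and $V_4$ is a line; so by Theorem~\ref{thm:prime} the group $C_G(w)$ is a quotient of $\pi_1(\mathbb C^*/\langle i\rangle)$, hence cyclic.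
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\fill[gray!25] (0,0) -- (0:1.5) arc (0:45:1.5) -- cycle;
\fill[gray!25] (0,0) -- (180:1.5) arc (180:225:1.5) -- cycle;
\draw[very thick] (-1.6,0) -- (1.6,0) (0,-1.6) -- (0,1.6);
\draw (45:1.6) -- (225:1.6) (135:1.6) -- (315:1.6);
\draw[->] (22.5:0.95) arc (22.5:202.5:0.95);
\draw[->,dashed] (22.5:0.6) arc (22.5:-157.5:0.6);
\foreach \a in {45,135,225,315} \node at (\a:1.8) {$\sigma$};
\foreach \a in {0,90,180,270} \node at (\a:1.8) {$\tau$};
\node at (22.5:1.25) {$D_0$};
\node at (112.5:1.3) {$\bar wD_0$};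
\node at (202.5:1.27) {$-D_0$};
\end{tikzpicture}
\caption{The plane $x_3=0$ fixed by $s_3$ in type $B_3$, cut by the other reflecting hyperplanes. Crossing a diagonal contributes the braid $\sigma=s_1$; crossing an axis, which is the trace of three hyperplanes of $W$, contributes $\tau=s_2s_3s_2$. The two shortest ways from $D_0$ to $-D_0$ give $\sigma\tau\sigma\tau=\tau\sigma\tau\sigma$, and $w=\sigma\tau$ is the quarter turn from $D_0$ to $\bar wD_0$.}
\label{fig:B3}
\end{figure}

\section{Background}\label{sec:background}

\subsection{Coxeter groups and braid monoids}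

Let $\Phi=W\Pi=\Phi^+\sqcup-\Phi^+$ be the root system of $W$, with one pair $\pm\alpha$ for each reflecting hyperplane $\alpha^\perp$. For $J\subseteq S$ put
\[
F_J=\{y\in V_{\mathbb R}:(\alpha_s,y)=0\text{ for }s\in J,\ (\alpha_s,y)>0\text{ for }s\notin J\},
\]
so that $C_0=F_\emptyset$ is the fundamental chamber.
\begin{itemize}
\item[(C1)] $\ell(u)$ is the number of reflecting hyperplanes separating $C_0$ from $uC_0$, and $\ell(us)>\ell(u)$ if and only if $u\alpha_s\in\Phi^+$. Moreover $w_0\Pi=-\Pi$ and $\ell(uw_0)=\ell(w_0)-\ell(u)$.
\item[(C2)] The roots orthogonal to $V_{\mathbb R}^{W_J}$ form the root system $\Phi_J$ of $W_J$, with simple system $\Pi_J$ and positive roots $\Phi_J^+=\Phi_J\cap\Phi^+$. The group $W_J$ acts simply transitively on the simple systems of $\Phi_J$, and (C1) holds in $W_J$ with the same length function.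
\item[(C3)] $F_J$ is a simplicial cone, open in $V_{\mathbb R}^{W_J}$, whose faces are the $F_{J'}$ with $J'\supseteq J$. The facets of the reflection arrangement (the nonempty sets on which all roots have prescribed signs $+,-,0$) are the $vF_J$, and $vF_J=v'F_{J'}$ if and only if $J=J'$ and $vW_J=v'W_J$.
\item[(C4)] (Steinberg.) For every subset $Y\subseteq V$, the group $C_W(Y)$ is generated by the reflections it contains. With (C2) this gives $C_W(V^{W_J})=W_J$.
\end{itemize}
For the braid monoid we use the following facts (Brieskorn--Saito, Deligne). Divisibility means left divisibility: $x\mid y$ if $y\in xB^+$.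
\begin{itemize}
\item[(B1)] $B^+$ is cancellative, and finite sets of elements have least common multiples.
\item[(B2)] An element $x\in B^+$ with $\ell(x)=\ell(\bar x)$ is the reduced lift of $\bar x$. Hence the lift of $uu'$ is $\mathbf u\mathbf u'$ when $\ell(uu')=\ell(u)+\ell(u')$, and $s\mid\mathbf u$ if and only if $\ell(su)<\ell(u)$.
\item[(B3)] $\Delta_J$ is the least common multiple of $J$. Conjugation by $\Delta$ permutes $S$ as conjugation by $w_0$ does.
\end{itemize}
If $x\in B$ and $xJ'x^{-1}=J$, then
\begin{equation}\label{eq:conjDelta}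
x\Delta_{J'}x^{-1}=\Delta_J ,
\end{equation}
because conjugation by $\bar x$ is an isomorphism of Coxeter systems $(W_{J'},J')\to(W_J,J)$, which turns a reduced word for $w_{J'}$ into one for $w_J$.

\subsection{Eigenspaces}

The algebra $\mathbb C[V]^W$ is polynomial on homogeneous generators, whose degrees $d_1,\dots,d_{|S|}$ are the \emph{degrees} of $W$; the degrees of a product are those of its factors taken together. The \emph{codegrees} of the real group $W$ are the numbers $d_i-2$. A vector of $V$ is \emph{regular} if it lies on no reflecting hyperplane, an element of $W$ is \emph{$\zeta_d$-regular} if its $\zeta_d$-eigenspace contains a regular vector, and $d$ is \emph{regular} if $W$ has a $\zeta_d$-regular element.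

\begin{theorem}[Springer \cite{Springer}]\label{thm:springer}
The maximal dimension of a $\zeta_d$-eigenspace of an element of $W$ is $a(d)$, and all $\zeta_d$-eigenspaces of dimension $a(d)$ are conjugate under $W$. The $\zeta_d$-eigenspace of a $\zeta_d$-regular element has dimension $a(d)$, and the centralizer of the element acts faithfully on it as a reflection group.
\end{theorem}

A complex vector space is not a finite union of proper subspaces. So if $E'$ is any $\zeta_d$-eigenspace of dimension $a(d)$, then
\begin{equation}\label{eq:regular}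
d\text{ is regular}\iff\text{no reflecting hyperplane contains }E'\iff C_W(E')=1 .
\end{equation}

\begin{theorem}[Lehrer--Springer \cite{LS}; uniform proof by Lehrer--Michel \cite{LM}]\label{thm:LS}
The number $d$ is regular if and only if $a(d)$ equals the number of codegrees divisible by $d$.
\end{theorem}

\subsection{Complexified real arrangements}

Let $\mathcal A$ be a finite set of linear hyperplanes in a real vector space $U$, and $M\subseteq U\otimes\mathbb C$ the complement of their complexifications. The \emph{chambers} are the components of $U\setminus\bigcup\mathcal A$; two chambers are \emph{adjacent} if exactly one hyperplane separates them, that is, if they lie on the two sides of a common face of codimension one. A \emph{gallery} is a sequence of chambers in which consecutive ones are adjacent. It is \emph{minimal} if it crosses no hyperplane twice; it then crosses exactly the hyperplanes separating its ends. A generic segment between two chambers gives a minimal gallery. Let $\mathcal G^+$ be the category whose objects are the chambers and whose morphisms are the galleries,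 modulo the congruence generated by identifying minimal galleries with the same ends; let $\mathcal G$ be the groupoid with the same presentation. We compose from left to right: $pp'$ is $p$ followed by $p'$.

For points $a,a'$ in chambers put $\gamma_{a,a'}(t)=a+(t-i\sin\pi t)(a'-a)$, $0\le t\le1$. This path lies in $M$: a real linear form defining a hyperplane is either constant and nonzero along it, or has nonzero imaginary part for $0<t<1$. Chambers are convex, so they can serve as base points.

\begin{theorem}[Deligne \cite{Deligne}, Salvetti \cite{Salvetti}, Paris \cite{Paris}]\label{thm:DS}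
Sending a step $D\to D'$ between adjacent chambers to the class of $\gamma_{a,a'}$, with $a\in D$, $a'\in D'$, defines an isomorphism from $\mathcal G$ to the fundamental groupoid of $M$ based at the chambers. If all chambers are simplicial cones, then $M$ is a $K(\pi,1)$ (Deligne).
\end{theorem}

\subsection{Roots of the full twist, and Smith theory}

Let $W'$ be a finite real reflection group, acting freely on the set $U^{\mathrm{reg}}$ of regular vectors of its complexified representation, and let $a\in U^{\mathrm{reg}}$. A loop in $U^{\mathrm{reg}}/W'$ lifts to a path from $a$ to a point $na$, and sending the loop to $n$ is a homomorphism $B(W')\to W'$, written $\rho\mapsto\bar\rho$. The full twist $\boldsymbol\pi\in B(W')$ is the class of $t\mapsto e^{2\pi it}a$.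

\begin{theorem}[Bessis {\cite[Theorem 12.4]{Bessis}}]\label{thm:bessis}
Let $W'$ be an irreducible finite real reflection group. If $\rho\in B(W')$ satisfies $\rho^d=\boldsymbol\pi$ and $\bar\rho$ is $\zeta_d$-regular, then $C_{B(W')}(\rho)\cong B(C_{W'}(\bar\rho))$, where $C_{W'}(\bar\rho)$ acts as a reflection group on $\ker(\bar\rho-\zeta_d)$.
\end{theorem}

The theorem holds more generally for irreducible well-generated complex reflection groups. A convention for $B(W')\to W'$ under which $\rho$ maps to $\bar\rho^{-1}$ replaces $\zeta_d$ by its complex conjugate. For real $W'$ this replaces the eigenspace by its complex conjugate and changes neither the centralizer nor its braid group.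

\begin{theorem}[Smith theory]\label{thm:smith}
If a finite $p$-group acts smoothly on a finite-dimensional $\mathbb F_p$-acyclic manifold, then its fixed point set is $\mathbb F_p$-acyclic, in particular nonempty and connected.
\end{theorem}

This follows from \cite[Chapter III]{Bredon} together with Illman's equivariant triangulation of smooth actions.

\section{The group $G$ as a fundamental group}\label{sec:ribbons}

An element of $M_I$ need not factor into smaller elements of $M_I$. In Example~\ref{ex:S3} the natural factorization is $z=(s_2s_1)(s_1s_2)$, and $s_2s_1$ conjugates $\{s_2\}$ to $\{s_1\}$ rather than $\{s_1\}$ to itself. So we have to work in a category whose objects record the intermediate subsets of $S$. The chambers of $\mathcal A^L$ do exactly this. From now on $\mathcal G^+$ and $\mathcal G$ refer to $\mathcal A^L$. (If $I=S$, then $L=0$, there is one chamber, and all statements below are trivial.)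

\subsection{Chambers of the restricted arrangement}

The chambers of $\mathcal A^L$ are the facets of $W$ that are open in $L_{\mathbb R}$, so by (C3) they are the cones $D=vF_J$ with $vV_{\mathbb R}^{W_J}=L_{\mathbb R}$. In particular they are simplicial. For such a cone $v\Phi_J=\Phi_I$ and $vW_J=W_Iv$, so $v\Pi_J$ is a simple system of $\Phi_I$, and by (C2) exactly one element of the coset $vW_J$ sends $\Pi_J$ to $\Pi_I$. Conversely, $v\Pi_J=\Pi_I$ implies $vV_{\mathbb R}^{W_J}=L_{\mathbb R}$. Hence
\[
\{\text{chambers of }\mathcal A^L\}\longleftrightarrow\{(J,v):J\subseteq S,\ v\in W,\ v\Pi_J=\Pi_I\},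
\]
and we write $D=(J,v)$. The group $N_I$ acts by $n(J,v)=(J,nv)$. Put $D_0=(I,1)$; the chambers of the form $(I,n)$ are the $nD_0$ with $n\in N_I$.

\begin{lemma}\label{lem:NI}
The stabilizer of $L$ in $W$ is $N_W(W_I)=W_I\rtimes N_I$. For $y\in L^0$ we have $C_W(y)=W_I$, and $N_I$ acts freely on $L^0$.
\end{lemma}

\begin{proof}
Since $W_I=C_W(L)$ and $L=V^{W_I}$, an element stabilizes $L$ if and only if it normalizes $W_I$. Such an element sends $\Pi_I$ to a simple system of $\Phi_I$, and (C2) gives the semidirect product. A reflection fixing $y\in L^0$ has a hyperplane containing $L$, so it lies in $W_I$; by (C4), $C_W(y)=W_I$, and $W_I\cap N_I=1$.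
\end{proof}

\subsection{The braid attached to two chambers}

For $D=(J,v)$ and $D'=(J',v')$ put $u(D,D')=v^{-1}v'$, which sends $\Pi_{J'}$ to $\Pi_J$, and let $\mathbf u(D,D')\in B^+$ be its reduced lift. By (C1), $\ell(u(D,D'))$ counts the hyperplanes separating $vC_0$ from $v'C_0$. A hyperplane containing $L$ is $\alpha^\perp$ with $\alpha\in\Phi_I^+$; as $v^{-1}\alpha\in\Phi_J^+$ and $v'^{-1}\alpha\in\Phi_{J'}^+$ are positive roots, $\alpha$ is positive on both chambers and the hyperplane does not separate them. A hyperplane $H\not\supseteq L_{\mathbb R}$ misses $D\subseteq\overline{vC_0}$ and $D'\subseteq\overline{v'C_0}$, so it separates $vC_0$ from $v'C_0$ if and only if $H\cap L_{\mathbb R}$ separates $D$ from $D'$. Thus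
\begin{equation}\label{eq:length}
\ell(u(D,D'))=\#\{H\not\supseteq L_{\mathbb R}:H\cap L_{\mathbb R}\text{ separates }D\text{ from }D'\}.
\end{equation}
Given three chambers, a hyperplane separates $D$ from $D''$ if and only if it separates exactly one of the pairs $(D,D')$, $(D',D'')$. So \eqref{eq:length} and (B2) give:
\begin{itemize}
\item[(Add)] $\ell(u(D,D''))=\ell(u(D,D'))+\ell(u(D',D''))$ if and only if no hyperplane of $\mathcal A^L$ separates both pairs, and then $\mathbf u(D,D'')=\mathbf u(D,D')\,\mathbf u(D',D'')$.
\end{itemize}
For a gallery put $\Psi(D_0',\dots,D_k')=\prod_{j=1}^k\mathbf u(D'_{j-1},D'_j)$. By (Add), a minimal gallery from $D$ to $D'$ has value $\mathbf u(D,D')$. Hence $\Psi$ defines functors $\mathcal G^+\to B^+$ and $\mathcal G\to B$. They are invariant under $N_I$, since $(nv)^{-1}(nv')=v^{-1}v'$, and for $p:(J,v)\to(J',v')$ the image of $\Psi(p)$ in $W$ is $v^{-1}v'$.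

To compare galleries with divisibility in $B^+$ we need the values of $\Psi$ on single steps in terms of the elements $\Delta_J$.

\begin{lemma}\label{lem:ribbon}
Let $D=(J,v)$ be a chamber and $T\subseteq S\setminus J$. Put $r_T=\Delta_J^{-1}\Delta_{J\cup T}$ and define $K\subseteq J\cup T$ by $\Pi_K=-w_{J\cup T}\Pi_J$.
\begin{itemize}
\item[(a)] $D_T=(K,\,vw_Jw_{J\cup T})$ is a chamber, and $r_T=\mathbf u(D,D_T)$.
\item[(b)] The chambers adjacent to $D$ are the $D_t=D_{\{t\}}$, $t\in S\setminus J$. We write $r_t=r_{\{t\}}$.
\item[(c)] $D_{S\setminus J}=-D$.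
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $vw_Jw_{J\cup T}\Pi_K=vw_J(-\Pi_J)=v\Pi_J=\Pi_I$. By (C1) in $W_{J\cup T}$, the lengths of $w_J$ and $w_Jw_{J\cup T}$ add up to that of $w_{J\cup T}$, so $\Delta_{J\cup T}=\Delta_J\,\mathbf u(D,D_T)$ by (B2).

(b) The faces of codimension one of $D=vF_J$ are the $vF_{J\cup t}$, $t\notin J$. Since $K\subseteq J\cup t$ and $\bar r_t\in W_{J\cup t}$ fixes $F_{J\cup t}$, the closure of $D_t=v\bar r_tF_K$ contains $v\bar r_tF_{J\cup t}=vF_{J\cup t}$. Also $D_t\ne D$ because $\bar r_t\neq1$. So $D_t$ is the chamber on the other side of that face.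

(c) For $y\in F_K$ we have $(\alpha_s,w_0y)=-(-w_0\alpha_s,y)$, which vanishes for $s\in J$ and is negative otherwise. So $w_0F_K=-F_J$, and $w_J$ fixes $F_J$.
\end{proof}

\subsection{Galleries and reduced braids}

\begin{lemma}\label{lem:galleries}
Let $D=(J,v)$ be a chamber.
\begin{itemize}
\item[(a)] If $p:D\to(J',v')$ is a morphism of $\mathcal G^+$, then $x=\Psi(p)$ satisfies $xJ'x^{-1}=J$ and is $J$-reduced.
\item[(b)] If $x\in B^+$ is $J$-reduced and $xJ'x^{-1}=J$ for some $J'\subseteq S$, then $(J',v\bar x)$ is a chamber and $x=\Psi(p)$ for some $p:D\to(J',v\bar x)$ in $\mathcal G^+$.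
\item[(c)] If $p,p'$ in $\mathcal G^+$ start at $D$ and $\Psi(p)=\Psi(p')$, then $p=p'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let first $x=\mathbf u=\mathbf u(D,D')$ with $D'=(J',v')$. For $s'\in J'$ we have $u\alpha_{s'}=\alpha_s$ with $s\in J$, so $us'=su$, and this element is longer than $u$ by (C1). By (B2), $\mathbf us'=s\mathbf u$ and $s\nmid\mathbf u$. As $s'\mapsto s$ is a bijection $J'\to J$, the claim holds for $\mathbf u$. It remains to see that it passes to products. Let $r$ be $J$-reduced with $rKr^{-1}=J$, and let $x'$ be $K$-reduced. Suppose $s\mid rx'$ with $s\in J$, and put $k=r^{-1}sr\in K$. The element $sr=rk$ is a common multiple of $s$ and $r$ of length $\ell(r)+1$, and $s\nmid r$, so it is their least common multiple. Hence $rk\mid rx'$ and $k\mid x'$ by cancellation, a contradiction.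

For (b) and (c) we use the following remark. \emph{Let $x$ be as in (b), and $x=r_Ty$ with $y\in B^+$. Then $y$ satisfies the hypotheses of (b) at $D_T=(K,v\bar r_T)$.} Indeed $r_TKr_T^{-1}=J$ by (a), so $yJ'y^{-1}=K$; and if $y=ky'$ with $k\in K$, then $x=r_Tky'=sr_Ty'$ with $s\in J$, which is excluded.

(b) Induction on $\ell(x)$. For $x=1$ take the empty gallery. Otherwise let $t\in S$ divide $x$; then $t\notin J$. By \eqref{eq:conjDelta}, $\Delta_Jx=x\Delta_{J'}$. This element is divisible by every $s\in J$ and by $t$, hence by $\Delta_{J\cup t}=\Delta_Jr_t$. So $x=r_ty$ with $y\in B^+$. By the remark and induction, $y=\Psi(p_1)$ with $p_1:D_t\to(J',v\bar r_t\bar y)=(J',v\bar x)$, and $p=(D\to D_t)\,p_1$ works.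

(c) Induction on the length of $x=\Psi(p)$. A nonempty gallery has an image of positive length, so for $x=1$ both galleries are empty. Let $x\ne1$, and write $p=(D\to D_t)p_1$, $p'=(D\to D_{t'})p_1'$. If $t=t'$, cancel $r_t$ and apply induction at $D_t$. Let $t\neq t'$ and $T=\{t,t'\}$. The idea is to push both galleries through the chamber $D_T$. The element $\Delta_Jx$ is divisible by $\Delta_{J\cup t}$ and $\Delta_{J\cup t'}$, hence by $\Delta_{J\cup T}$, so $x=r_Ty$. By (a), the remark and (b), $y=\Psi(q)$ for some $q$ starting at $D_T$. Since $\Delta_{J\cup t}\mid\Delta_{J\cup T}$, we have $r_T=r_tr'$ with $r'\in B^+$, and $\bar r'=u(D_t,D_T)$. From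
\[
\ell(\bar r_T)=\ell(r_t)+\ell(r')\ge\ell(\bar r_t)+\ell(\bar r')\ge\ell(\bar r_T)
\]
we get $r'=\mathbf u(D_t,D_T)$, and by (Add) the step $D\to D_t$ followed by a minimal gallery $m_t:D_t\to D_T$ is a minimal gallery. Now $\Psi(p_1)=r_t^{-1}x=r'y=\Psi(m_tq)$, so $p_1=m_tq$ by induction. Exchanging $t$ and $t'$ gives $p_1'=m_{t'}q$. Both $(D\to D_t)m_t$ and $(D\to D_{t'})m_{t'}$ are minimal galleries from $D$ to $D_T$, so $p=(D\to D_t)m_tq=(D\to D_{t'})m_{t'}q=p'$.
\end{proof}

\subsection{Inverting $z$}

Lemma~\ref{lem:galleries} concerns positive morphisms. To pass to $\mathcal G$ we show that a single family of loops, mapping to the elements $\Delta^2/\Delta_J^2$, serves as a common denominator.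

For $D=(J,v)$ let $\delta_D\in\mathcal G^+$ be the class of the minimal galleries $D\to-D$, and put $z_D=\delta_D\delta_{-D}$. By Lemma~\ref{lem:ribbon}, $\Psi(\delta_D)=\Delta_J^{-1}\Delta$ and $\Psi(\delta_{-D})=\Delta_K^{-1}\Delta$ with $K=w_0Jw_0$. As $\Delta\Delta_K\Delta^{-1}=\Delta_J$ by (B3) and \eqref{eq:conjDelta}, we get $\Psi(z_D)=\Delta^2/\Delta_J^2$.

Let $a=(D\to D_1)$ be a step across a hyperplane $H_1$, let $-a=(-D\to-D_1)$, and let $b:D_1\to-D$ be minimal. Every hyperplane separates a chamber from its opposite, so $b$ crosses all hyperplanes except $H_1$. Hence $ab=\delta_D$ and $b(-a)=\delta_{D_1}$, and so $a\delta_{D_1}=\delta_D(-a)$. Applying this to $a$ and then to $-a$ gives the first of the relations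
\begin{equation}\label{eq:zcentral}
a\,z_{D_1}=z_D\,a,\qquad a^{-1}=b\,\delta_{-D}\,z_D^{-1};
\end{equation}
the second follows from $ab\delta_{-D}=z_D$. By \eqref{eq:zcentral}, $pz_{D'}=z_Dp$ for every morphism $p:D\to D'$ of $\mathcal G$, and every such morphism has the form $p^+z_{D'}^{-k}$ with $p^+$ positive and $k\ge0$.

Let $\widehat G$ be the set of pairs $(p,n)$ with $n\in N_I$ and $p\in\operatorname{Hom}_{\mathcal G}(D_0,nD_0)$, with the group law $(p,n)(p',n')=(p\cdot np',nn')$. Let $\widehat G^+$ be the submonoid of pairs with $p$ in the image of $\mathcal G^+$, and $\hat z=(z_{D_0},1)$.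

\begin{proposition}\label{prop:group}
The map $(p,n)\mapsto\Psi(p)$ is an isomorphism $\widehat G\to G$ that sends $\widehat G^+$ onto $M_I$ and $\hat z$ to $z$; the image of $\Psi(p)$ in $W$ is $n$. In particular $M_I$ is a monoid containing $z$, the element $z$ is central in $G$, every element of $G$ is $xz^{-k}$ with $x\in M_I$, $k\ge0$, and $x\mapsto\bar x$ maps $G$ onto $N_I$, with $\bar z=1$.
\end{proposition}

\begin{proof}
The map is a homomorphism $\widehat G\to B$ because $\Psi$ is invariant under $N_I$, and $\Psi(p)$ has image $n$ because $p$ goes from $(I,1)$ to $(I,n)$. By Lemma~\ref{lem:galleries}(a),(b), the image of $\widehat G^+$ is $M_I$. Since $nz_{D_0}=z_{nD_0}$, we have $(p,n)\hat z=(pz_{nD_0},n)=(z_{D_0}p,n)=\hat z(p,n)$, and every element of $\widehat G$ is $g\hat z^{-k}$ with $g\in\widehat G^+$. So the image of $\widehat G$ is $G$. If $g\hat z^{-k}$ is in the kernel, with $g=(p,n)$, then $\Psi(p)=\Psi(z_{D_0}^k)$, so $p=z_{D_0}^k$ by Lemma~\ref{lem:galleries}(c), $n=1$, and $g\hat z^{-k}=1$.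
\end{proof}

\begin{proposition}\label{prop:pi1}
Let $a\in D_0$. There is an isomorphism $G\cong\pi_1(L^0/N_I,a)$ under which $g\in G$ corresponds to a loop lifting to a path from $a$ to $\bar ga$, and $z$ corresponds to the loop $t\mapsto e^{2\pi it}a$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:NI}, $L^0\to L^0/N_I$ is a covering. A loop at the image of $a$ lifts to a path $p$ from $a$ to $na\in nD_0$ for a unique $n$, and the product of the loops given by $(p,n)$ and $(p',n')$ lifts to $p\cdot np'$. The isomorphism of Theorem~\ref{thm:DS} commutes with $N_I$, since $n\gamma_{a,a'}=\gamma_{na,na'}$. So $\pi_1(L^0/N_I,a)=\widehat G\cong G$.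

It remains to show that $\delta_D$ is the half turn $t\mapsto e^{\pi it}a$, $a\in D$, for every chamber $D$; composing the half turns for $D_0$ and $-D_0$ then gives the claim. Choose $a'\in-D$ such that the segment from $a$ to $a'$ crosses the hyperplanes one at a time, and choose points $a=a_0,\dots,a_k=a'$ on it, one in each chamber it meets. The product of the paths $\gamma_{a_{j-1},a_j}$ represents $\delta_D$. In the complex line $\{a+\lambda(a'-a)\}$ this product and $\gamma_{a,a'}$ both lie in the closed lower half $\lambda$-plane minus the real crossing points. That set lies in $L^0$ and is star-shaped about $\lambda=-i$, so the two paths are homotopic. Moving $a'$ to $-a$ inside the convex set $-D$ deforms $\gamma_{a,a'}$ to $\gamma_{a,-a}(t)=(1-2t+2i\sin\pi t)a$, whose coefficient goes from $1$ to $-1$ through the upper half plane, as $e^{\pi it}$ does.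
\end{proof}

\section{Reduction to a centralizer in $G$}\label{sec:reduction}

\begin{lemma}\label{lem:envelope}
Let $w\in M_I$ and $M=\{x\in M_I:xw=wx\}$. The enveloping group of $M$ is $C_G(w)$.
\end{lemma}

\begin{proof}
If $g\in C_G(w)$, then $gz^k\in M_I$ for some $k\geq0$, and $gz^k$ commutes with $w$. So every element of $C_G(w)$ is $xz^{-k}$ with $x\in M$, and $z\in M$ is central. Let $\varphi$ be a homomorphism from $M$ to a group. If $xz^{-k}=x'z^{-k'}$, then $xz^{k'}=x'z^k$ in $M$, so $\varphi(x)\varphi(z)^{-k}=\varphi(x')\varphi(z)^{-k'}$. Hence $xz^{-k}\mapsto\varphi(x)\varphi(z)^{-k}$ is well defined; it is a homomorphism since $\varphi(z)$ commutes with $\varphi(M)$, and it is the only one extending $\varphi$.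
\end{proof}

\begin{lemma}\label{lem:normalizer}
Let $w\in G$ and $\Gamma=C_{N_I}(\bar w)$. Then $N_W(\bar wW_I)=W_I\rtimes\Gamma$. If $E$ is an eigenspace of $\bar w$ in $V$ with $C_W(E)=W_I$, then $E\subseteq L$, $E\cap L^0\ne\emptyset$, and $\Gamma$ acts faithfully on $E$, as $N_W(\bar wW_I)/W_I$ does.
\end{lemma}

\begin{proof}
If $v\bar wW_Iv^{-1}=\bar wW_I$, then $v$ normalizes $(\bar wW_I)^{-1}(\bar wW_I)=W_I$. For $v\in N_W(W_I)=W_I\rtimes N_I$ the condition says that the images of $v$ and $\bar w$ in $N_W(W_I)/W_I\cong N_I$ commute. This gives the first claim. If $C_W(E)=W_I$, then $W_I$ fixes $E$, so $E\subseteq L$. If $E\cap L^0$ were empty, $E$ would lie in a reflecting hyperplane $H\not\supseteq L$, and the reflection in $H$ would lie in $C_W(E)=W_I$ and fix $L$, which is absurd. Finally $\Gamma$ preserves $E$, and $C_W(E)\cap\Gamma\subseteq W_I\cap N_I=1$.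
\end{proof}

The rest of the paper proves the following statement.

\begin{theorem}\label{thm:core}
Let $w\in G$ satisfy $w^d=z$, and let $V_d=\ker(\bar w-\zeta_d)$ and $\Gamma=C_{N_I}(\bar w)$. If $C_W(V_d)=W_I$ and $\dim V_d=a(d)$, then $\Gamma$ is a reflection group on $V_d$ and $C_G(w)\cong B(\Gamma)$.
\end{theorem}

The first hypothesis is used through Lemma~\ref{lem:normalizer}: it provides an eigenvector in $L^0$. The second is used through the conjugacy statement in Theorem~\ref{thm:springer}: together with the first, it determines $W_I$ up to conjugacy from $d$ alone, which makes the case analysis of Section~\ref{sec:cases} finite.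

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:core}]
A non-extendible root $w\in M_I\subseteq G$ satisfies (E1) and (E2), which are the hypotheses of Theorem~\ref{thm:core}. By Lemma~\ref{lem:envelope} the enveloping group is $C_G(w)$, and by Lemma~\ref{lem:normalizer} the group $N_W(\bar wW_I)/W_I$ acts on $V_d$ as $\Gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Theorem~\ref{thm:core}]
Choose integers $\alpha,\beta$ with $\alpha k+\beta d=1$ and put $u=w^\alpha z^\beta\in G$. Then $u^d=z^{\alpha k+\beta d}=z$ and $u^k=w^{1-\beta d}z^{\beta k}=wz^{-\beta k}z^{\beta k}=w$. So $C_G(u)=C_G(w)$, and from $\bar u=\bar w^\alpha$, $\bar w=\bar u^k$ we get $C_{N_I}(\bar u)=C_{N_I}(\bar w)$. On $E$ the element $\bar u$ acts by $\zeta_d^{k\alpha}=\zeta_d$, so $E\subseteq\ker(\bar u-\zeta_d)$, with equality because $\dim E=a(d)$ is maximal. Apply Theorem~\ref{thm:core} to $u$ and Lemma~\ref{lem:normalizer} to $w$.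
\end{proof}

\section{Two ways to compute the centralizer}\label{sec:tools}

\subsection{An auxiliary reflection group}

By Proposition~\ref{prop:pi1}, $w$ is a $d$-th root of a full twist, which is the situation of Theorem~\ref{thm:bessis}, except that $L^0/N_I$ need not be the regular orbit space of a reflection group. In Example~\ref{ex:S3}, $N_I$ is trivial while $\mathcal A^L$ is not empty. If $\mathcal A^L$ is the arrangement of a larger reflection group, then $G$ is a subgroup of finite index in a braid group, and one only has to make sure that the centralizer does not grow.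

\begin{lemma}\label{lem:aux}
In the situation of Theorem~\ref{thm:core}, suppose that there is an irreducible finite real reflection group $W'$ on $L_{\mathbb R}$ whose reflection arrangement is $\mathcal A^L$, such that $N_I\subseteq W'$ as groups acting on $L$ and $C_{W'}(\bar w)\subseteq N_I$. Then the conclusion of Theorem~\ref{thm:core} holds.
\end{lemma}

\begin{proof}
The group $W'$ acts freely on $L^0$, so $L^0/N_I\to L^0/W'$ is a covering. A loop in $L^0/W'$ lifts to a loop in $L^0/N_I$ exactly when its lift to $L^0$ ends in $N_Ia$. So $G$ is the preimage of $N_I$ in $B(W')$, the two maps $g\mapsto\bar g$ agree on $G$, and $z=\boldsymbol\pi$. By Lemma~\ref{lem:normalizer}, $V_d$ is the $\zeta_d$-eigenspace of $\bar w$ in $L$ and meets $L^0$, so $\bar w$ is $\zeta_d$-regular in $W'$. An element of $C_{B(W')}(w)$ has image in $C_{W'}(\bar w)\subseteq N_I$, so it lies in $G$. Thus $C_G(w)=C_{B(W')}(w)$ and $C_{W'}(\bar w)=\Gamma$, and Theorem~\ref{thm:bessis} applies.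
\end{proof}

\subsection{Fixed points in the universal covering}

The second method works for every $I$ and recovers eigenvectors from the equation $u^q=z$. On the universal covering of $L^0$, the deck transformation $z$ is also the time-one map of the flow that rotates vectors. So $z$ has two commuting $q$-th roots, $u$ and the rotation by $2\pi/q$, and their quotient has finite order. Its fixed points are the points where $u$ acts as the rotation, as the loop $w_y$ of Section~\ref{sec:why} does at $y$.

Let $X\to L^0$ be the universal covering, realized as the set of homotopy classes $[c]$ of paths $c$ in $L^0$ starting at $a\in D_0$, with projection $[c]\mapsto c(1)$. An element $g\in G$, represented by a path $p$ from $a$ to $\bar ga$, acts by $g[c]=[p\cdot\bar gc]$. This is the free action of $G$ as the deck group of $X\to L^0/N_I$; it covers the action of $\bar g$ on $L^0$, and $P=\ker(G\to N_I)$ is the deck group of $X\to L^0$. For $y\in L^0$ and $s\in\mathbb R$ let $R_s(y)$ be the path $\tau\mapsto e^{2\pi i\tau}y$, with $\tau$ going from $0$ to $s$, and put $\rho_s[c]=[c\cdot R_s(c(1))]$.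 This is a flow on $X$ covering multiplication by $e^{2\pi is}$.
\begin{itemize}
\item The flow commutes with $G$: as $\bar g$ is complex linear, $\bar gR_s(y)=R_s(\bar gy)$, so both $\rho_sg[c]$ and $g\rho_s[c]$ equal $[p\cdot\bar gc\cdot R_s(\bar gc(1))]$.
\item $\rho_1=z$: the square $(t,\tau)\mapsto e^{2\pi i\tau}c(t)$ is a homotopy between $c\cdot R_1(c(1))$ and $R_1(a)\cdot c$, and $R_1(a)$ represents $z$.
\end{itemize}
Let $u\in G$ with $u^q=z$. Put $f=\rho_{1/q}u^{-1}$, a holomorphic automorphism of $X$ with $f^q=\rho_1z^{-1}=1$, and put $F=\operatorname{Fix}(f)$, $E=\ker(\bar u-\zeta_q)\cap L$, $E^0=E\cap L^0$.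

\begin{lemma}\label{lem:fix}
\begin{itemize}
\item[(a)] $F$ is a union of connected components of the preimage of $E^0$ in $X$.
\item[(b)] $C_G(u)$ preserves $F$, and if $x,gx\in F$ with $g\in G$, then $g\in C_G(u)$.
\item[(c)] If $q$ is a power of a prime $p$, then $F$ is nonempty, connected and $\mathbb F_p$-acyclic, and $F\to E^0$ is a surjective covering.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $f$ covers $y\mapsto\zeta_q\bar u^{-1}y$, whose fixed point set in $L^0$ is $E^0$. So $F$ lies over $E^0$. If $x$ lies over $E^0$, then $f(x)$ is in the fiber of $x$, so $f(x)=c(x)x$ with a unique $c(x)\in P$. By continuity of $f$ and proper discontinuity of $P$, the function $c$ is locally constant, and $F$ is the set where $c=1$.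

(b) Elements of $C_G(u)$ commute with $f$. If $x,gx\in F$, then $\rho_{1/q}x=ux$ and $\rho_{1/q}gx=ugx$; since $\rho_{1/q}gx=g\rho_{1/q}x=gux$, freeness gives $gu=ug$.

(c) The chambers of $\mathcal A^L$ are simplicial, so $X$ is a contractible manifold by Theorem~\ref{thm:DS}. Theorem~\ref{thm:smith}, applied to the $p$-group $\langle f\rangle$, shows that $F$ is $\mathbb F_p$-acyclic. In particular $E^0\neq\emptyset$, so $E^0$ is a complex vector space minus finitely many proper subspaces, which is connected. By (a), $F$ is one component of the preimage of $E^0$, hence a covering of $E^0$.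
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Take $u=w$ and put $\Gamma=C_{N_I}(\bar w)$. By Lemma~\ref{lem:fix}(c), $E^0\ne\emptyset$. For the equivalence: if $y\in E^0$, then $W_I\subseteq C_W(E)\subseteq C_W(y)=W_I$; if $E^0=\emptyset$, then $E$ lies in a reflecting hyperplane $H\not\supseteq L$, whose reflection is in $C_W(E)\setminus W_I$.

Consider the composite $F\to E^0\to E^0/\Gamma$, a surjective local homeomorphism. Its fibers are the orbits of $C_G(w)$. Indeed, an element $g\in C_G(w)$ covers $\bar g\in\Gamma$. Conversely, let $x,x'\in F$ lie over $y$ and $ny$ with $n\in\Gamma$. Lift $n$ to an element of $G$ and correct it by an element of $P$, which is transitive on the fibers of $X\to L^0$, to get $g\in G$ with $x'=gx$; then $g\in C_G(w)$ by Lemma~\ref{lem:fix}(b). So $F\to E^0/\Gamma$ is a connected regular covering with group $C_G(w)$.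

Fix $x_0\in F$, take its images as base points, and identify $\pi_1(L^0/N_I)$ with $G$ by sending a loop to the $g$ such that its lift to $X$ goes from $x_0$ to $gx_0$. A loop in $E^0/\Gamma$ lifts to a path in $F$ from $x_0$ to some $gx_0$ with $g\in C_G(w)$, and this path is also the lift of its image in $L^0/N_I$. Every $g\in C_G(w)$ occurs since $F$ is path connected. So the image is $C_G(w)$ and the kernel is $\pi_1(F)$. Finally $\operatorname{Hom}(\pi_1(F),\mathbb F_p)=H^1(F;\mathbb F_p)=0$.
\end{proof}

Theorem~\ref{thm:prime} does not identify $C_G(w)$ in general, because Smith theory does not say that $F$ is simply connected. When $E$ is a line nothing more is needed.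

\begin{corollary}\label{cor:line}
Let $I\neq S$, $w\in G$, $w^d=z$, and let $q>1$ be a prime power dividing $d$ with $a(q)=1$. Then $C_G(w)\cong\mathbb Z$.
\end{corollary}

\begin{proof}
Put $u=w^{d/q}$, so $u^q=z$, and let $E$, $E^0$ be defined for $u$. Then $\dim E\le a(q)=1$. Since $L\neq0$ and all reflecting hyperplanes of $W$ intersect in $0$, some hyperplane does not contain $L$, so $0\notin L^0$. As $E^0\neq\emptyset$ by Theorem~\ref{thm:prime}, $E$ is a line and $E^0=E\setminus\{0\}$. The finite group $C_{N_I}(\bar u)$ acts freely on $E^0\cong\mathbb C^*$ by scalars, hence as the group of $m$-th roots of unity for some $m$, and the quotient is $\mathbb C^*$ via $\lambda\mapsto\lambda^m$. By Theorem~\ref{thm:prime}, $C_G(u)$ is a quotient of $\mathbb Z$, so its subgroup $C_G(w)$ is cyclic. It contains $z$, which has infinite order because $\ell(z)=2\ell(w_0)-2\ell(w_I)>0$.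
\end{proof}

The auxiliary prime power $q$ is what lets us treat values such as $d=10$ or $d=14$, to which Smith theory does not apply directly.

\section{Proof of Theorem~\ref{thm:core}}\label{sec:cases}

\subsection{Reductions}\label{sec:red2}

Let $W=\prod_kW_k$ be the decomposition into irreducible factors, with $V=\bigoplus V_{(k)}$ and $I=\bigsqcup I_k$. Then $B^+$, $M_I$, $G$, $N_I$ are products, $z=(z_k)$ and $w=(w_k)$ with $w_k^d=z_k$. Also $V_d=\bigoplus V_{d,k}$ and $C_W(V_d)=\prod C_{W_k}(V_{d,k})$, so $C_{W_k}(V_{d,k})=W_{I_k}$. Since $\dim V_{d,k}\le a_k(d)$ and $\sum_ka_k(d)=a(d)$, each $\dim V_{d,k}$ equals $a_k(d)$. So each $w_k$ satisfies the hypotheses. Further $C_G(w)=\prod C_{G_k}(w_k)$ and $\Gamma=\prod\Gamma_k$. A reflection of $V_d$ in $\Gamma$ acts trivially on all summands but one, so it lies in one factor $\Gamma_k$ by faithfulness; hence $V_d^{\mathrm{reg}}/\Gamma$ is the product of the $V_{d,k}^{\mathrm{reg}}/\Gamma_k$. We may therefore assume that $W$ is irreducible. Two cases need no classification.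
\begin{itemize}
\item If $V_d=0$, then $W_I=C_W(0)=W$, so $I=S$, $G=1$, $\Gamma=1$, and $B(\Gamma)$ is the fundamental group of a point.
\item If $d$ is regular, then $W_I=C_W(V_d)=1$ by \eqref{eq:regular}, so $I=\emptyset$, $L=V$, $N_I=W$, and Lemma~\ref{lem:aux} applies with $W'=W$.
\end{itemize}
From now on $d$ is not regular, so $d\ge2$, and $a(d)\ge1$.

We do not know $I$ or $w$ explicitly, but we can compute in a model. Let $E'$ be any $\zeta_d$-eigenspace of dimension $a(d)$. Let $L'$ be the fixed space of $C_W(E')$, let $\mathcal A'$ be the arrangement cut out on $L'_{\mathbb R}$ by the reflecting hyperplanes not containing it, and let $N'$ be the image of $\operatorname{Stab}_W(L')$ in $GL(L')$. By Theorem~\ref{thm:springer} there is $g\in W$ with $gV_d=E'$. Conjugation by $g$ carries $W_I=C_W(V_d)$ to $C_W(E')$, hence $L$ to $L'$, $\mathcal A^L$ to $\mathcal A'$, and, by Lemma~\ref{lem:NI}, $N_I$ acting on $L$ to $N'$. It carries $\bar w$ to an element $w'\in N'$ whose $\zeta_d$-eigenspace in $L'$ has dimension $a(d)$. So it suffices to verify the hypotheses of Lemma~\ref{lem:aux} for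 $(L',\mathcal A',N',w')$.

\subsection{Type $A_{n-1}$}\label{sec:typeA}

Let $W=\mathfrak S_n$ act on $V=\mathbb C^n/\mathbb C(1,\dots,1)$. A $k$-cycle has the $k$-th roots of unity as simple eigenvalues on its $k$ coordinates, so the multiplicity of $\zeta_d\ne1$ for a permutation is the number of its cycles of length divisible by $d$. Hence $a(d)=q=\lfloor n/d\rfloor$; put $r=n-qd$. Let $E'$ be the $\zeta_d$-eigenspace of a product of $q$ disjoint $d$-cycles. Its vectors have coordinates $c_j\zeta_d^l$, $0\le l<d$, on the $j$-th cycle and $0$ on the other $r$ places. So $x_i=x_j$ holds on $E'$ only when $i,j$ are both among these $r$ places. Thus $C_W(E')=\mathfrak S_r$, and $r\ge2$ by \eqref{eq:regular}.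

The vectors fixed by $\mathfrak S_r$ have coordinates $(x_0;x_1,\dots,x_{qd})$, with $x_0$ repeated $r$ times. So $L'_{\mathbb R}=\mathbb R^{qd+1}/\mathbb R(1,\dots,1)$, and $\mathcal A'=\{x_i=x_j:0\le i<j\le qd\}$ is the arrangement of the irreducible group $W'=\mathfrak S_{qd+1}$ permuting $x_0,\dots,x_{qd}$. As $r\geq2$, the normalizer of $\mathfrak S_r$ is $\mathfrak S_r\times\mathfrak S_{qd}$, so $N'=\mathfrak S_{qd}$ is the stabilizer of the index $0$ in $W'$. The element $w'\in\mathfrak S_{qd}$ has $q$ cycles of length divisible by $d$, so it is a product of $q$ disjoint $d$-cycles. Since $d\ge2$, the index $0$ is its only fixed point in $\{0,\dots,qd\}$, and every element of $C_{W'}(w')$ fixes $0$. So $C_{W'}(w')\subseteq N'$, and Lemma~\ref{lem:aux} applies.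

\subsection{Types $B_n$ and $D_n$}\label{sec:typeBD}

The group $W(B_n)$ consists of the signed permutations of the basis $e_1,\dots,e_n$. Up to conjugacy, each is a product of disjoint signed cycles $e_{i_1}\mapsto e_{i_2}\mapsto\dots\mapsto e_{i_k}\mapsto\varepsilon e_{i_1}$, called positive or negative according to $\varepsilon=\pm1$, with characteristic polynomial $x^k-\varepsilon$. The subgroup $W(D_n)$ consists of the elements with an even number of negative cycles. Put $e=d$ if $d$ is odd and $e=d/2$ if $d$ is even. A positive $k$-cycle has the eigenvalue $\zeta_d$ if and only if $d\mid k$, and a negative one if and only if $d$ is even and $k$ is an odd multiple of $d/2$. So a cycle with the eigenvalue $\zeta_d$ has length at least $e$, the eigenvalue is simple, and the cycles of length $e$ with this eigenvalue, which we call \emph{basic}, are the positive ones if $d$ is odd and the negative ones if $d$ is even. In particular the multiplicity of $\zeta_d$ is at most $q_0=\lfloor n/e\rfloor$.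

Let $E'_q$ be the $\zeta_d$-eigenspace of a product of $q$ disjoint basic cycles on the first $m=qe$ coordinates, fixing the other $r=n-m$ basis vectors. Its vectors have coordinates $c_j\zeta_d^{-l}$, $0\le l<e$, on the $j$-th cycle and $0$ on the last $r$ places. We have $\zeta_d^l\ne\pm1$ for $0<l<e$: for odd $d$ because $\zeta_d^l\neq1$ has odd order, for even $d$ because $d\nmid2l$. Hence the hyperplanes $x_i=0$ and $x_i=\pm x_j$ containing $E'_q$ are those involving only the last $r$ coordinates.

\emph{Type $B_n$, $n\geq2$.} Here $a(d)=q=q_0$ and $E'=E'_q$. Then $C_W(E')=W(B_r)$, with $r\ge1$ by \eqref{eq:regular}, and $L'$ is spanned by $e_1,\dots,e_m$. The arrangement $\mathcal A'=\{x_i=0,\ x_i=\pm x_j:i,j\le m\}$ is that of $W'=W(B_m)$, which is irreducible (for $m=1$ it is $\{\pm1\}$ on a line). The stabilizer of $L'$ is $W(B_m)\times W(B_r)$, so $N'=W'$, and Lemma~\ref{lem:aux} applies.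

\emph{Type $D_n$, $n\geq4$.} Put $r_0=n-q_0e$. We show that $a(d)=q$ and that $E'_q$ is an eigenspace of an element of $W$, with $q=q_0$ or $q=q_0-1$.
\begin{itemize}
\item If $d$ is odd, or $d$ and $q_0$ are even, a product of $q_0$ basic cycles lies in $W$, and $q=q_0$.
\item If $d$ is even, $q_0$ is odd and $r_0\ge1$, then $e>r_0\geq1$, so $d\ge4$ and $\zeta_d\neq-1$. Multiplying $q_0$ basic cycles by the sign change of $e_n$ gives an element of $W$ with the same $\zeta_d$-eigenspace, and $q=q_0$.
\item If $d$ is even, $q_0$ is odd and $r_0=0$, then multiplicity $q_0$ forces $q_0$ cycles of length $e$, all negative, and such an element is not in $W$. A product of $q=q_0-1$ basic cycles lies in $W$.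
\end{itemize}
With $E'=E'_q$ we get $C_W(E')=W(D_r)$, generated by the reflections in $x_i=\pm x_j$ with $i,j>m$, and $r\ge2$ by \eqref{eq:regular}. The roots $\pm e_i\pm e_j$ with $i,j>m$ then span the last $r$ coordinates, so $L'$ is again spanned by $e_1,\dots,e_m$. The hyperplanes $x_i=\pm x_k$ with $i\le m<k$ restrict to $x_i=0$, so $\mathcal A'$ is the arrangement of $W'=W(B_m)$. The stabilizer of $L'$ is $(W(B_m)\times W(B_r))\cap W(D_n)$, which restricts onto $W(B_m)$ because the sign change of $e_n$ corrects the parity. So $N'=W'$, and Lemma~\ref{lem:aux} applies.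

\subsection{Non-regular numbers in the remaining types}

Let $b(d)$ be the number of codegrees divisible by $d$, the codegree $0$ included. We need the $d\ge2$ dividing some degree with $a(d)\neq b(d)$ (Theorem~\ref{thm:LS}). For $I_2(m)$ the degrees are $2,m$ and the codegrees $0,m-2$. If $d=2$, then $a(d)=b(d)$ is $2$ or $1$ according as $m$ is even or odd; if $d>2$ divides $m$, then $d\nmid m-2$ and $a(d)=b(d)=1$. So all such $d$ are regular. Table~\ref{tab:exc} records the counts for the other types.

\begin{table}[ht]
\centering
\small
\begin{tabular}{l|p{3.5cm}|p{4.6cm}|p{2.9cm}}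
type & degrees; codegrees & regular $d$, with $a(d)=b(d)$ & non-regular $d$, with $(a(d),b(d))$\\
\hline
$H_3$ & 2, 6, 10; 0, 4, 8 & 2(3), 3(1), 5(1), 6(1), 10(1) & none\\
\hline
$H_4$ & 2, 12, 20, 30; 0, 10, 18, 28 & 2(4), 3(2), 4(2), 5(2), 6(2), 10(2), 12(1), 15(1), 20(1), 30(1) & none\\
\hline
$F_4$ & 2, 6, 8, 12; 0, 4, 6, 10 & 2(4), 3(2), 4(2), 6(2), 8(1), 12(1) & none\\
\hline
$E_6$ & 2, 5, 6, 8, 9, 12; 0, 3, 4, 6, 7, 10 & 2(4), 3(3), 4(2), 6(2), 8(1), 9(1), 12(1) & 5(1,2)\\
\hline
$E_7$ & 2, 6, 8, 10, 12, 14, 18; 0, 4, 6, 8, 10, 12, 16 & 2(7), 3(3), 6(3), 7(1), 9(1), 14(1), 18(1) & 4(2,5), 5(1,2), 8(1,3), 10(1,2), 12(1,2)\\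
\hline
$E_8$ & 2, 8, 12, 14, 18, 20, 24, 30; 0, 6, 10, 12, 16, 18, 22, 28 & 2(8), 3(4), 4(4), 5(2), 6(4), 8(2), 10(2), 12(2), 15(1), 20(1), 24(1), 30(1) & 7(1,2), 9(1,2), 14(1,2), 18(1,2)\\
\end{tabular}
\caption{The integers $d\geq2$ dividing a degree, with the numbers $a(d)$ of degrees and $b(d)$ of codegrees divisible by $d$.}
\label{tab:exc}
\end{table}

\subsection{Eight cases with a line as eigenspace}\label{sec:line}

Consider the pairs $(E_6,5)$; $(E_7,5)$, $(E_7,8)$, $(E_7,10)$; $(E_8,7)$, $(E_8,9)$, $(E_8,14)$, $(E_8,18)$. Take the prime power $q\mid d$ equal to $5$; $5,8,5$; $7,9,7,9$ respectively. By Table~\ref{tab:exc}, $a(q)=1$ and $a(d)=1$ in each case. Since $0\neq V_d\subseteq L$, we have $I\ne S$, and Corollary~\ref{cor:line} gives $C_G(w)\cong\mathbb Z$. On the other side, $\Gamma$ acts faithfully on the line $V_d$, as a finite group of scalars that is nontrivial because $\bar w\in\Gamma$ acts by $\zeta_d\ne1$. Every nontrivial element is a reflection with hyperplane $0$, so $\Gamma$ is a reflection group and $B(\Gamma)=\pi_1(\mathbb C^*/\Gamma)\cong\mathbb Z$.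

\subsection{Type $E_7$ with $d=4$ or $d=12$}\label{sec:E7}

Corollary~\ref{cor:line} does not apply, since the prime powers $2,3,4$ dividing $12$ have $a(q)=7,3,2$. But $a(4)=2$ and $a(12)=1$ are also the values for $F_4$, where $4$ and $12$ are regular. This suggests looking for a four-dimensional $L'$ carrying the arrangement of $F_4$.

Realize $\Phi(E_7)$ as the set of roots of $E_8$ orthogonal to $e_7-e_8$:
\[
\pm e_i\pm e_j\ (1\le i<j\le6),\qquad\pm(e_7+e_8),\qquad\tfrac12\Bigl(\sum_{i\le6}\varepsilon_ie_i+\varepsilon(e_7+e_8)\Bigr)\ \text{ with }\prod_{i\le6}\varepsilon_i=1 ,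
\]
where all $\varepsilon$'s are signs. Let $U$ be the real span of $e_1,\dots,e_4$. The roots orthogonal to $U$ are $\pm e_5\pm e_6$ and $\pm(e_7+e_8)$, of type $3A_1$, and they span the orthogonal complement of $U$ in $V_{\mathbb R}$. The group $W_0$ generated by their reflections is $C_W(U)$ by (C4), and its fixed space is $U$. The nonzero orthogonal projections of roots to $U$ are
\[
\pm e_i\pm e_j\ (i<j\le4),\qquad\pm e_i\ (i\leq4),\qquad\tfrac12(\pm e_1\pm e_2\pm e_3\pm e_4),
\]
the second family coming from $\pm e_i\pm e_5$, and the third with all signs, since $\varepsilon_5$ adjusts the product. This is $\Phi(F_4)$. As $\alpha^\perp\cap U$ is the orthogonal in $U$ of the projection of $\alpha$, the arrangement cut out on $U$ is that of $W(F_4)$.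

\begin{lemma}\label{lem:F4}
The image of $\operatorname{Stab}_W(U)$ in $GL(U)$ is $W(F_4)$.
\end{lemma}

\begin{proof}
An element of the stabilizer induces an isometry of $U$ preserving the set $\Phi(F_4)$ of projections. After composing with an element of $W(F_4)$, such an isometry permutes the simple roots and preserves their scalar products. The diagram of $F_4$ is a path with two long roots followed by two short ones, so the permutation is trivial. Thus the image lies in $W(F_4)$. Conversely, each reflection of $W(F_4)$ is in the image.
\begin{itemize}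
\item The reflections $s_{e_i\pm e_j}\in W$, $i<j\le4$, preserve $U$.
\item For $i\le4$, the product $s_{e_i-e_5}s_{e_i+e_5}$ is $-1$ on the span of $e_i,e_5$ and $1$ on its orthogonal. It preserves $U$ and acts there as $s_{e_i}$.
\item Let $\eta=\sum_{i\le4}\varepsilon_ie_i$, and let $\tau=\varepsilon_5e_5+\varepsilon_6e_6+e_7+e_8$ with $\prod_{i\le6}\varepsilon_i=1$. Then $\beta=\frac12(\eta+\tau)$ and $\beta'=\frac12(\eta-\tau)$ are roots, and $(\beta,\beta')=\frac14(4-4)=0$. So $s_\beta s_{\beta'}$ is $-1$ on the span of $\eta\in U$ and $\tau\perp U$, and $1$ on its orthogonal. It preserves $U$ and acts there as the reflection in $\frac12\eta$.\qedhere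
\end{itemize}
\end{proof}

Let $d\in\{4,12\}$. Choose a $\zeta_d$-regular element $c\in W(F_4)$, lift it to $n\in\operatorname{Stab}_W(U)$, and let $E'\subseteq U\otimes\mathbb C$ be the $\zeta_d$-eigenspace of $c$. By Theorem~\ref{thm:springer} its dimension is the value of $a(d)$ for $F_4$, which equals the value for $E_7$. So $E'$ is the whole $\zeta_d$-eigenspace of $n$ in $V$, and it has maximal dimension. It contains a vector $y$ outside all restricted hyperplanes, so $W_0\subseteq C_W(E')\subseteq C_W(y)=W_0$ by (C4). Hence $L'=U\otimes\mathbb C$, $\mathcal A'$ is the arrangement of $W'=W(F_4)$, and $N'=W'$ by Lemma~\ref{lem:F4}. Lemma~\ref{lem:aux} applies.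

An irreducible finite Coxeter group has type $A_{n-1}$, $B_n$, $D_n$, $I_2(m)$, $H_3$, $H_4$, $F_4$, $E_6$, $E_7$ or $E_8$, so all cases are covered. This proves Theorem~\ref{thm:core}, and with it Theorems~\ref{thm:main} and~\ref{thm:strong}.

\section{The groups that occur}\label{sec:explicit}

Let $G(m,1,q)$ be the group of monomial $q\times q$ matrices whose nonzero entries are $m$-th roots of unity. For $m\ge2$ its braid group is the Artin group of type $B_q$ (Brou\'e--Malle--Rouquier), which is $\mathbb Z$ for $q=1$.

\begin{proposition}\label{prop:explicit}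
In the situation of Theorem~\ref{thm:core}, let $W$ be irreducible, $d$ non-regular and $V_d\ne0$, and put $q=a(d)$. The group $C_G(w)$, which in the situation of Theorem~\ref{thm:main} is the enveloping group, is as follows.
\begin{itemize}
\item[(a)] In type $A_{n-1}$, with $n=qd+r$ and $2\le r<d$, we have $\Gamma=G(d,1,q)$; in types $B_n$ and $D_n$ we have $\Gamma=G(2e,1,q)$, with $e$ as in Section~\ref{sec:typeBD}. In these cases $C_G(w)$ is the Artin group of type $B_q$.
\item[(b)] For $(E_7,4)$, $\Gamma$ is the centralizer of a regular element of order $4$ in $W(F_4)$, which is $G_8$, and $C_G(w)\cong\langle s,t\mid sts=tst\rangle$.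
\item[(c)] In the remaining exceptional cases $a(d)=1$ and $C_G(w)\cong\mathbb Z$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) We compute in the models of Section~\ref{sec:cases}, where $\Gamma=C_{N'}(w')$. In type $A$, $w'=c_1\cdots c_q$ is a product of disjoint $d$-cycles in $N'=\mathfrak S_{qd}$. In types $B$ and $D$, $w'\in N'=W(B_{qe})$ has the eigenvalue $\zeta_d$ with multiplicity $q$, so it is a product $c_1\cdots c_q$ of basic cycles. Let $y_j$ be a $\zeta_d$-eigenvector of $c_j$ supported on its cycle; the $y_j$ form a basis of the eigenspace. An element of $\Gamma$ permutes the supports of the cycles and is determined by the image of one chosen basis vector in each support. So $|\Gamma|\le m^qq!$, where $m=d$ in type $A$ and $m=2e$ in types $B$, $D$. Conversely, $\Gamma$ contains $c_j$, which multiplies $y_j$ by $\zeta_d$ and fixes the other $y_k$; in types $B$ and $D$ it also contains the sign change on the support of $c_j$, and $\zeta_d$ and $-1$ generate the $2e$-th roots of unity. It also contains the elements exchanging two cycles term by term, which exchange the corresponding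 $y_j$ when these are normalized in the same way. These elements generate $G(m,1,q)$ on the eigenspace, of order $m^qq!$, and $m\geq2$.

(b) By Section~\ref{sec:E7}, $\Gamma=C_{W(F_4)}(\bar w)$ with $\bar w$ $\zeta_4$-regular; $\bar w^4$ fixes a regular vector, so $\bar w$ has order $4$. By Springer, this centralizer is the group $G_8$, whose braid group is $\langle s,t\mid sts=tst\rangle$.

(c) The eight cases of Section~\ref{sec:line} are settled there. For $(E_7,12)$ the space $V_d$ is a line on which $\bar w\in\Gamma$ acts by $\zeta_{12}\neq1$, so $B(\Gamma)=\pi_1(\mathbb C^*/\Gamma)\cong\mathbb Z$.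
\end{proof}

Example~\ref{ex:B3} is the case $n=3$, $d=4$, $e=2$, $q=1$ of (a), with $\Gamma=G(4,1,1)$.

\begin{thebibliography}{9}

\bibitem{Bessis} Bessis, \emph{Finite complex reflection arrangements are $K(\pi,1)$}, Ann. of Math., 2015.

\bibitem{Bredon} Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{Deligne} Deligne, 1972.

\bibitem{FGT} \emph{Foundations of Garside Theory}, \texttt{http://www.math.unicaen.fr/\~{}garside/Garside.pdf}.

\bibitem{LM} Lehrer and Michel, 2003.

\bibitem{LS} Lehrer and Springer, 1999.

\bibitem{Paris} Paris, 1993.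

\bibitem{Salvetti} Salvetti, 1987.

\bibitem{Springer} Springer, 1974.

\end{thebibliography}
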